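\title{Reduced words for the full twist present the pure Artin group}

\begin{abstract}
Let $W$ be a finite irreducible Coxeter group and $c$ a Coxeter element. The dual presentation of the Artin group of $W$ has one generator for each reflection, and the full twist is a product of squares of these generators in many ways. We prove the conjecture that the pure Artin group is presented by these squares and the relations identifying any two reduced words for the full twist; $|W|$ explicit words suffice. The proof works with galleries of chambers. It gives a presentation of the same shape for every reduced word of the longest element of a finite Coxeter group, and for the fundamental group of the complexified complement of any finite real central hyperplane arrangement.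
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The Artin group and the reduced words of one element}

Let $W$ be a finite Coxeter group of rank $n$, realized as a group generated by reflections of a Euclidean space $V$ of dimension $n$. Let $T\subseteq W$ be the set of reflections, $N=|T|$, and let $H_t$ be the hyperplane fixed by $t\in T$. The \emph{chambers} are the connected components of $V\setminus\bigcup_{t\in T}H_t$, and a \emph{simple system} is the set $S$ of the $n$ reflections in the walls of one chamber. For $s\neq s'$ in $S$ let $m_{ss'}$ be the order of $ss'$. The \emph{Artin group} $B(W,S)$ has generating set $S$ and the braid relations $ss's\cdots=s'ss'\cdots$, with $m_{ss'}$ factors on each side. Adding the relations $s^2=1$ gives $W$, so there is a surjection $B(W,S)\to W$, $b\mapsto\bar b$, whose kernel is the \emph{pure Artin group} $P(W)$. For the symmetric group these are the braid group and the pure braid group.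

The length $\ell(w)$ is the least length of a word in $S$ with product $w$, and the words that attain it are \emph{reduced}. By Matsumoto's theorem any two reduced words of $w$ are connected by braid relations, so they have the same product $\tilde w$ in $B(W,S)$, the \emph{positive lift} of $w$. The longest element $w_\circ$ has length $N$, and $\ell(ww_\circ)=\ell(w^{-1}w_\circ)=N-\ell(w)$ for all $w$. We put $\Delta=\tilde w_\circ$.

The braid relations can be traded for relations about a single element:
\[
B(W,S)=\langle\, S \;:\; \text{any two reduced words of $w_\circ$ are equal}\,\rangle .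
\]
Indeed, the two sides of a braid relation are reduced words of one element $w$. Appending a reduced word of $w^{-1}w_\circ$ to both gives two reduced words of $w_\circ$, and the braid relation is recovered by cancellation.

The dual presentation has the same feature. Let $W$ be irreducible, that is, let the graph on $S$ with an edge between $s$ and $s'$ when $m_{ss'}\ge3$ (the Coxeter graph) be connected. A \emph{Coxeter element} is the product, in some order, of the elements of some simple system. All Coxeter elements are conjugate in $W$ \cite[\S3.16]{Humphreys}, and their common order is the Coxeter number $h$. Let $\ell_T(w)$ be the least number of reflections with product $w$, and write $u\le_T w$ if $\ell_T(u)+\ell_T(u^{-1}w)=\ell_T(w)$. A Coxeter element $c$ has $\ell_T(c)=n$, and an expression $c=r_1\cdots r_n$ with $r_i\in T$ is a \emph{reduced factorization} of $c$. Bessis's dual presentation \cite{Bessis} has one generator $\mathbf t$ for each $t\in T$: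
\[
B_c(W)=\langle\, \mathbf t\ (t\in T)\;:\; \mathbf t\,\mathbf u=\mathbf v\,\mathbf t\ \text{ whenever } t\ne u,\ tu\le_T c,\ v=tut \,\rangle .
\]
The map $\mathbf t\mapsto t$ is a surjection $B_c(W)\to W$; let $P_c(W)$ be its kernel. The group $B_c(W)$ is isomorphic over $W$ to the Artin group (the precise statement is (F2) in Section~\ref{sec:dual}), so $P_c(W)$ is a copy of $P(W)$. We use the following theorem of \cite{Bessis}.
\begin{itemize}
\item[(F1)] Any two reduced factorizations of $c$ are related by Hurwitz moves, which replace consecutive factors $(t,u)$ by $(tut,t)$ or conversely.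
\end{itemize}
Consecutive factors $t,u$ of a reduced factorization are distinct and satisfy $tu\le_Tc$: moving them to the front conjugates the earlier factors and writes $c$ as $tu$ times $n-2$ reflections. So each Hurwitz move is a defining relation of $B_c(W)$, and all reduced factorizations $c=r_1\cdots r_n$ have the same product $\mathbf c=\mathbf r_1\cdots\mathbf r_n$ in $B_c(W)$, the \emph{dual Garside element}. Conversely, if $t\neq u$ and $tu\le_Tc$, then $c=tu\,r_3\cdots r_n=(tut)\,t\,r_3\cdots r_n$ for some reflections $r_i$, and cancellation gives
\[
B_c(W)=\langle\, \mathbf t\ (t\in T)\;:\;\text{any two reduced factorizations of $c$ are equal}\,\rangle .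
\]

\subsection{The question and the results}

It is natural to ask for a presentation of this shape for the pure Artin group. The candidates for generators are the squares $\mathbf t^2\in P_c(W)$, one for each reflecting hyperplane. The candidate for the distinguished element is the \emph{full twist}
\[
\Theta=\mathbf c^{\,h}\in P_c(W),
\]
which corresponds to $\Delta^2$ in the Artin group (Lemma~\ref{lem:alternating}). Let $B^+(W,c)$ be the monoid generated by the $\mathbf t^2$ in $P_c(W)$. For $b\in B^+(W,c)$ let $\operatorname{Red}_c(b)$ be the set of words $(u_1,\dots,u_k)$ in $T$ with $\mathbf u_1^2\cdots\mathbf u_k^2=b$ and $k$ minimal. The full twist lies in $B^+(W,c)$, as we shall also see below. Let $G_c$ be the group with generators $g_t$ $(t\in T)$ and relations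
\[
g_{u_1}\cdots g_{u_k}=g_{v_1}\cdots g_{v_k}\qquad\text{for all }(u_1,\dots,u_k),\ (v_1,\dots,v_k)\in\operatorname{Red}_c(\Theta).
\]
These relations hold for the $\mathbf t^2$, so $g_t\mapsto\mathbf t^2$ defines a homomorphism $G_c\to P_c(W)$. Conjecture~8 of \cite{Project} asserts that it is an isomorphism.

\begin{theorem}\label{thm:dual}
For every finite irreducible Coxeter group $W$ and every Coxeter element $c$, the map $G_c\to P_c(W)$, $g_t\mapsto\mathbf t^2$, is an isomorphism. Moreover, the relations identifying $|W|$ explicit words of $\operatorname{Red}_c(\Theta)$, one for each $w\in W$, already present $P_c(W)$.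
\end{theorem}

The explicit words come from a statement that does not involve $c$. Let $W$ be any finite Coxeter group with simple system $S$, and let $q=(q_1,\dots,q_N)$ be a reduced word of $w_\circ$. Put $p_i=q_1\cdots q_i\in W$ and
\[
t_i=p_{i-1}\,q_i\,p_{i-1}^{-1}\in T,\qquad x_{t_i}=\tilde p_{i-1}\,q_i^2\,\tilde p_{i-1}^{-1}\in P(W)\qquad(1\le i\le N).
\]
Then $t_1,\dots,t_N$ lists each reflection once, and $\operatorname{Inv}(p_i)=\{t_1,\dots,t_i\}$, where $\operatorname{Inv}(w)=\{t\in T:\ell(tw)<\ell(w)\}$ is the \emph{inversion set} of $w$; Section~\ref{sec:dictionary} recalls why. Order $T$ by $t_1<\dots<t_N$. For a family $(y_t)$ of elements of a group indexed by a totally ordered finite set, and a subset $K$ of the index set, we write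
\[
y[K]=\text{the product of the $y_t$, $t\in K$, in \emph{decreasing} order (largest index on the left).}
\]

\begin{theorem}\label{thm:word}
Let $W$ be a finite Coxeter group, possibly reducible, and let $q$ be any reduced word of $w_\circ$. Then $g_t\mapsto x_t$ defines an isomorphism
\[
G_q=\big\langle\, g_t\ (t\in T)\;:\; g[\operatorname{Inv}(w)]\;g[T\setminus\operatorname{Inv}(w)]=g[T]\ \ (w\in W)\,\big\rangle\ \longrightarrow\ P(W).
\]
\end{theorem}

Theorem~\ref{thm:dual} follows because, for a suitable simple system and a suitable word $q$, the elements $x_t$ are the squares $\mathbf t^2$ and $x[T]=\Theta$. Theorem~\ref{thm:word} extends to all finite real central hyperplane arrangements (Theorem~\ref{thm:arr}). We prove it in that generality, because the argument uses only chambers and the hyperplanes that separate them.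

\subsection{Outline}
Every relation of $G_q$ contains all $N$ generators, whereas the relations of the Artin group are local: they concern two walls of a chamber. The task is to extract the local relations from the global ones. Section~\ref{sec:small} does this by hand in small cases. Section~\ref{sec:galleries} describes $P(W)$ as the group of loops at a base chamber in a groupoid of galleries, whose relations sit at the faces of codimension two. Sections~\ref{sec:minimal} and~\ref{sec:relations} show that $x[\operatorname{Inv}(w)]$ is the loop that walks straight to the chamber of $w$ and straight back, which yields the relations and the surjectivity. Section~\ref{sec:inverse} constructs the inverse map; each local relation becomes an identity among four chambers around a face. Section~\ref{sec:dual} identifies the dual generators.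

\section{Small cases}\label{sec:small}

Write $g_i$ and $x_i$ for $g_{t_i}$ and $x_{t_i}$, and $Z=g[T]=g_N\cdots g_1$. Two families of relations of $G_q$ can be read off for any $W$ and $q$. Put $b_i=g_i\cdots g_1$ and $a_i=g_N\cdots g_{i+1}$, so that $Z=a_ib_i$. The relation for $w=p_i$ is $b_ia_i=Z$, which says that $b_iZb_i^{-1}=Z$. Since $g_i=b_ib_{i-1}^{-1}$, these relations together say exactly that $Z$ is central. Next, $\ell(tww_\circ)=N-\ell(tw)$ gives $\operatorname{Inv}(ww_\circ)=T\setminus\operatorname{Inv}(w)$, so the relation for $w=p_iw_\circ$ is the trivial one, $a_ib_i=Z$. Replacing the generator $g_N$ by $Z$, we see that the relations for the $2N$ elements $p_i$ and $p_iw_\circ$ alone present $\mathbb Z\times F_{N-1}$, where $F_k$ is the free group of rank $k$.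

\begin{example}[Rank two]\label{ex:dihedral}
If $W$ is dihedral of order $2m$, then $N=m$ and these $2m$ elements exhaust $W$, so $G_q\cong\mathbb Z\times F_{m-1}$. This is the fundamental group of the complement of $m$ lines through the origin in $\mathbb C^2$: if one of the lines is $z_1=0$, the map $(z_1,z_2)\mapsto(z_1,z_2/z_1)$ identifies the complement with the product of $\mathbb C^*$ and $\mathbb C$ minus $m-1$ points. For $m=3$, $S=\{a,b\}$ and $q=(a,b,a)$ we have
\[
x_1=a^2,\qquad x_2=ab^2a^{-1},\qquad x_3=(ab)a^2(ab)^{-1}=b^2,
\]
the relations are $g_3g_2g_1=g_1g_3g_2=g_2g_1g_3$, and $x_3x_2x_1=b^2ab^2a=(bab)(aba)=\Delta^2$. For $c=ab$ and $u=aba$, the dual presentation reads $\mathbf a\mathbf b=\mathbf u\mathbf a=\mathbf b\mathbf u$, so $\mathbf u=\mathbf a\mathbf b\mathbf a^{-1}$ and the $x_i$ are the squares of the three dual generators.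
\end{example}

In higher rank the remaining elements of $W$ are needed. For $W=(\mathbb Z/2)^3$ the group $P(W)\cong\mathbb Z^3$ is abelian, unlike $\mathbb Z\times F_2$. Here every subset of $T$ is an inversion set, and the relations identify the five words $g_3g_2g_1$, $g_1g_3g_2$, $g_2g_3g_1$, $g_2g_1g_3$, $g_3g_1g_2$. Comparing the first with the third, the third with the fourth, and the first with the fifth shows that all generators commute. In general two words do not suffice for this kind of cancellation argument to be visible, and the next example shows the mechanism with four.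

\begin{example}[The symmetric group $S_4$]\label{ex:S4}
Let $s_i=(i\ i{+}1)$ and $q=(s_1,s_3,s_2,s_1,s_3,s_2)$. With $c=s_1s_3s_2$, which sends $1,2,3,4$ to $2,4,1,3$, we get $t_1=s_1$, $t_2=s_3$, $t_3=s_1s_3s_2s_3s_1$ and $t_{i+3}=ct_ic^{-1}$, so
\[
t_1=(12),\quad t_2=(34),\quad t_3=(14),\quad t_4=(24),\quad t_5=(13),\quad t_6=(23).
\]
The subgroup $\langle s_2,s_3\rangle$ contains $t_2,t_4,t_6$. Lemma~\ref{lem:products} will show that $x_6x_4x_2=(s_2s_3s_2)^2$, which commutes with $x_2=s_3^2$; hence $x_2x_6x_4=x_6x_4x_2$ in $P(W)$. If Theorem~\ref{thm:word} holds, this relation in three letters must follow from relations in all six. Take the four elements $1$, $s_3$, $s_2s_3$, $s_2s_3s_2$, with inversion sets $\emptyset$, $\{t_2\}$, $\{t_4,t_6\}$, $\{t_2,t_4,t_6\}$, and solve each relation for its first factor: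
\[
\begin{aligned}
1&=Z\,(g_6g_5g_4g_3g_2g_1)^{-1}, &\qquad g_2&=Z\,(g_6g_5g_4g_3g_1)^{-1},\\
g_6g_4&=Z\,(g_5g_3g_2g_1)^{-1}, &\qquad g_6g_4g_2&=Z\,(g_5g_3g_1)^{-1}.
\end{aligned}
\]
Now multiply $g_2$, the inverse of the first expression, and $g_6g_4$. The middle factors $Z^{-1}Z$ cancel, and the rest collapses in the free group:
\[
\begin{aligned}
g_2\cdot1^{-1}\cdot g_6g_4&=Z\,(g_6g_5g_4g_3g_1)^{-1}(g_6g_5g_4g_3g_2g_1)(g_5g_3g_2g_1)^{-1}\\
&=Z\,g_1^{-1}\,(g_2g_1)\,(g_2g_1)^{-1}(g_5g_3)^{-1}=Z\,(g_5g_3g_1)^{-1}=g_6g_4g_2 .
\end{aligned}
\]
The collapse works although $t_2,t_4,t_6$ are interleaved with $t_1,t_3,t_5$; all it needs is that $t_4$ and $t_6$ both exceed $t_2$. Section~\ref{sec:inverse} is this computation in general.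
\end{example}

\section{Chambers, galleries and the gallery groupoid}\label{sec:galleries}

\subsection{Real arrangements}\label{sec:arrangements}

Let $\mathcal A$ be a finite set of $N$ linear hyperplanes in a finite-dimensional real vector space $V$ (a \emph{central arrangement}). Its chambers are the connected components of $V\setminus\bigcup_{H\in\mathcal A}H$. For chambers $A,D$ let $\operatorname{Sep}(A,D)$ be the set of hyperplanes that separate them. With $A$, the opposite cone $-A$ is a chamber, and
\begin{equation}\label{eq:sep}
\begin{gathered}
\operatorname{Sep}(A,D)=\operatorname{Sep}(A,E)\mathbin{\triangle}\operatorname{Sep}(E,D),\\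
\operatorname{Sep}(A,-D)=\mathcal A\setminus\operatorname{Sep}(A,D),\qquad\operatorname{Sep}(-A,-D)=\operatorname{Sep}(A,D),
\end{gathered}
\end{equation}
where $\triangle$ is the symmetric difference.

The closure $\bar A$ is a polyhedral cone. A hyperplane $H\in\mathcal A$ is a \emph{wall} of $A$ if $H\cap\bar A$ spans $H$; then $H\cap\bar A$ is a \emph{facet}. The chamber $A$ is the intersection of the open half-spaces bounded by its walls and containing it, and the \emph{faces} of $\bar A$ are the intersections of $\bar A$ with sets of walls. If $H\in\mathcal A$ contains a point $y$ in the relative interior of a face $F$, then $H\supseteq F$, because a linear form that is nonnegative on $F$ and vanishes at $y$ vanishes on $F$. So a small ball around $y$ meets only the hyperplanes containing $F$. We use this in codimension one and two.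

\emph{Galleries.} Crossing a facet in its relative interior leads from $A$ to an \emph{adjacent} chamber $B$, with $\operatorname{Sep}(A,B)=\{H\}$ for the wall $H$. A \emph{gallery} is a sequence of chambers in which consecutive ones are adjacent. A gallery from $A$ to $D$ crosses every hyperplane of $\operatorname{Sep}(A,D)$. If $A\ne D$, some wall of $A$ separates $A$ from $D$, and crossing any such wall removes it from the separating set. Hence the galleries of minimal length from $A$ to $D$ are those that cross each hyperplane of $\operatorname{Sep}(A,D)$ once and no other hyperplane; every wall of $A$ in $\operatorname{Sep}(A,D)$ is the first wall of such a \emph{minimal gallery}; and a minimal gallery from $A$ to $E$ followed by one from $E$ to $D$ is minimal if $\operatorname{Sep}(A,E)\cap\operatorname{Sep}(E,D)=\emptyset$.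

\emph{Faces of codimension two.} Let $F$ be a face of codimension two of the closure of some chamber, and let $Y_F$ be the set of hyperplanes of $\mathcal A$ containing $F$, with $m=|Y_F|\ge2$. The chambers \emph{around} $F$ are those whose closure contains $F$. They are the chambers that meet a small ball around a relative interior point of $F$. So no hyperplane outside $Y_F$ separates two of them, and sending each to the chamber of the arrangement $Y_F$ that contains it is a bijection. Modulo the span of $F$, the arrangement $Y_F$ consists of $m$ lines through the origin of a plane, so the $2m$ chambers around $F$ form a cycle in which neighbors are adjacent. For $U$ around $F$ let $U^F$ be the chamber opposite to $U$ in the cycle; then $\operatorname{Sep}(U,U^F)=Y_F$. The two halves of the cycle are the two \emph{galleries from $U$ to $U^F$ around $F$}. Both are minimal, and they cross the hyperplanes of $Y_F$ in opposite orders.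

\subsection{The groupoid and the theorem for arrangements}

Let $\mathcal G$ be the groupoid whose objects are the chambers, with one generator $e_{A,B}\colon A\to B$ for each \emph{ordered} pair of adjacent chambers, and one relation for each pair $(F,U)$ of a face of codimension two and a chamber around it: the products of the generators along the two galleries from $U$ to $U^F$ around $F$ are equal. We compose from left to right, so a gallery $D_0,\dots,D_k$ defines the morphism $e_{D_0,D_1}\cdots e_{D_{k-1},D_k}$. Concretely, a morphism is a class of paths in the directed graph with edges $e_{A,B}$, where an edge may be traversed backward as $e_{A,B}^{-1}$, modulo insertion and deletion of $ee^{-1}$ and $e^{-1}e$ and replacement of one side of a relation by the other. Note that $e_{B,A}$ is a generator in its own right and not the inverse of $e_{A,B}$. An assignment $f$ of elements of a group $G$ to the generators that gives equal products on the two sides of each relation extends to all morphisms with $f(\beta\beta')=f(\beta)f(\beta')$, and restricts to a homomorphism $\mathcal G(A,A)\to G$ on each vertex group.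

Let $M$ be the complement in $V\otimes\mathbb C$ of the complexified hyperplanes. The generators and relations of $\mathcal G$ are the cells of the $2$-skeleton of the Salvetti complex, and by Salvetti's theorem \cite{Salvetti} $\mathcal G(A,A)\cong\pi_1(M)$ for each chamber $A$. We use this only to name the group in Theorem~\ref{thm:arr}; the proofs concern $\mathcal G$ alone.

Fix a chamber $A_0$ and a minimal gallery $A_0,A_1,\dots,A_N=-A_0$. It crosses every hyperplane once, say $H_i$ between $A_{i-1}$ and $A_i$. Order $\mathcal A$ by $H_1<\dots<H_N$, and put
\[
\rho_i=e_{A_0,A_1}\cdots e_{A_{i-1},A_i},\qquad x_{H_i}=\rho_{i-1}\,e_{A_{i-1},A_i}\,e_{A_i,A_{i-1}}\,\rho_{i-1}^{-1}\in\mathcal G(A_0,A_0).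
\]
The loop $x_{H_i}$ follows the gallery to $H_i$, crosses it, crosses it again, and undoes the approach. We abbreviate $\operatorname{Sep}(D)=\operatorname{Sep}(A_0,D)$; thus $\operatorname{Sep}(A_i)=\{H_1,\dots,H_i\}$. Let $G$ be the group with generators $g_H$ $(H\in\mathcal A)$ and relations
\begin{equation}\label{eq:R}
g[\operatorname{Sep}(D)]\;g[\mathcal A\setminus\operatorname{Sep}(D)]=g[\mathcal A]\qquad\text{for all chambers }D.
\end{equation}

\begin{theorem}\label{thm:arr}
For every finite real central arrangement $\mathcal A$, every chamber $A_0$ and every minimal gallery from $A_0$ to $-A_0$, the map $g_H\mapsto x_H$ defines an isomorphism $G\to\mathcal G(A_0,A_0)\cong\pi_1(M)$.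
\end{theorem}

The hypothesis that $\mathcal A$ is central provides the chamber $-A_0$, and with it a minimal gallery that meets every hyperplane. For three lines in general position in the affine plane, no chamber is separated from the bounded triangle by all three lines, and the statement cannot be formulated for that base chamber.

\subsection{Reflection arrangements}\label{sec:dictionary}

Let $W$ be a finite Coxeter group, $\mathcal A=\{H_t:t\in T\}$, and let $A_0$ be the chamber that defines $S$. Recall that $W$ acts simply transitively on the chambers, that $\bar A_0$ is a simplicial cone with walls $H_s$ $(s\in S)$, and that the chamber adjacent to $A_0$ across $H_s$ is $sA_0$. Hence the chambers adjacent to $wA_0$ are the $wsA_0$, across the walls $wH_s=H_{wsw^{-1}}$. Galleries starting at $uA_0$ correspond to words in $S$, and minimal galleries from $uA_0$ to $vA_0$ correspond to reduced words of $u^{-1}v$. In particular $\ell(w)=|\operatorname{Sep}(wA_0)|$ and $w_\circ A_0=-A_0$. Moreover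
\[
\operatorname{Sep}(wA_0)=\{H_t:t\in\operatorname{Inv}(w)\}.
\]
Indeed, let $s_1\cdots s_k$ be a reduced word of $w$. If $H_t\in\operatorname{Sep}(wA_0)$, then $t=(s_1\cdots s_{j-1})s_j(s_1\cdots s_{j-1})^{-1}$ for some $j$, and $tw$ is the product of the word with $s_j$ deleted, so $\ell(tw)<\ell(w)$. If $H_t\notin\operatorname{Sep}(wA_0)$, then $H_t\in\operatorname{Sep}(twA_0)$, and the same argument gives $\ell(w)<\ell(tw)$.

\begin{proposition}\label{prop:dictionary}
The assignment $e_{wA_0,wsA_0}\mapsto s$ extends to a multiplicative map $\Phi$ from the morphisms of $\mathcal G$ to $B(W,S)$, which maps $\mathcal G(uA_0,vA_0)$ bijectively onto $\{b:\bar b=u^{-1}v\}$. In particular $\Phi\colon\mathcal G(A_0,A_0)\to P(W)$ is an isomorphism.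
\end{proposition}

\begin{proof}
We first identify the relations of $\mathcal G$. The faces of codimension two of $\bar A_0$ are the $F=\bar A_0\cap H_s\cap H_{s'}$ with $s\neq s'$ in $S$. The dihedral group $\langle s,s'\rangle$ fixes $F$ pointwise, so for $y$ in this group the chamber $yA_0$ lies around $F$, and its neighbors in the cycle are $ysA_0$ and $ys'A_0$. Walking around the cycle therefore spells an alternating word in $s,s'$, which first returns to $1$ after $2m_{ss'}$ letters. So the two galleries from $A_0$ to $A_0^F$ spell the two sides of the braid relation. Translating by $W$, the relations of $\mathcal G$ are exactly the braid relations, read from each starting chamber.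

Now fix $u$. A word in the letters $s^{\pm1}$ determines a path from $uA_0$: at the chamber $vA_0$, the letter $s$ contributes $e_{vA_0,vsA_0}$ and the letter $s^{-1}$ contributes $e_{vsA_0,vA_0}^{-1}$, and both lead to $vsA_0$. This is a bijection between words and paths from $uA_0$. It matches insertion and deletion of $ss^{-1}$, $s^{-1}s$ with those of $ee^{-1}$, $e^{-1}e$, and braid moves with the relations of $\mathcal G$. So it induces a bijection from $B(W,S)$ to the morphisms with source $uA_0$, under which $b$ has target $u\bar bA_0$. Its inverse is $\Phi$.
\end{proof}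

\begin{proof}[Proof of Theorem~\ref{thm:word} from Theorem~\ref{thm:arr}]
A reduced word $q$ of $w_\circ$ gives the minimal gallery $A_i=p_iA_0$ from $A_0$ to $-A_0$, which crosses $H_i=p_{i-1}H_{q_i}=H_{t_i}$. So the $t_i$ list $T$, $\operatorname{Inv}(p_i)=\{t_1,\dots,t_i\}$, the orders on $T$ and $\mathcal A$ agree, and $G=G_q$. Both $e_{A_{i-1},A_i}$ and $e_{A_i,A_{i-1}}$ map to $q_i$, so $\Phi(x_{H_i})=\tilde p_{i-1}q_i^2\tilde p_{i-1}^{-1}=x_{t_i}$.
\end{proof}

The next three sections prove Theorem~\ref{thm:arr}.

\section{Minimal galleries with the same ends are equal}\label{sec:minimal}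

To compute in $\mathcal G$ we need a canonical morphism between any two chambers, the analogue of the positive lift $\tilde w$. For a reflection arrangement, Proposition~\ref{prop:gamma} below is Matsumoto's theorem read through Proposition~\ref{prop:dictionary}. There, any two walls of a chamber meet in a face of codimension two, so a relation is available to compare any two first steps. In a general arrangement chambers need not be simplicial, and we must show that any two possible first walls are linked by a chain of walls meeting in such faces.

\begin{lemma}\label{lem:visible}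
Let $A\ne D$ be chambers. Call a wall of $A$ \emph{visible} if it separates $A$ from $D$, and join two visible walls $H\ne H'$ if $H\cap H'\cap\bar A$ is a face of codimension two. The resulting graph is connected.
\end{lemma}

\begin{proof}
For each wall $H$ of $A$ let $\alpha_H$ be a linear form with kernel $H$, positive on $A$. Fix $d\in D$, so that $\alpha_H(d)<0$ exactly when $H$ is visible. For $x\in A$ follow the segment $x+\lambda(d-x)$, $0\le\lambda\le1$. On it $\alpha_H$ stays positive if $H$ is not visible, and vanishes at
\[
\lambda_H(x)=\frac{\alpha_H(x)}{\alpha_H(x)-\alpha_H(d)}\in(0,1)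
\]
if $H$ is visible. Let $\lambda(x)$ be the minimum of the $\lambda_H(x)$. The segment leaves $\bar A$ at the point $\epsilon(x)=x+\lambda(x)(d-x)$, and the walls of $A$ through $\epsilon(x)$ are the visible $H$ with $\lambda_H(x)=\lambda(x)$.

If $\epsilon(x)$ lies in a face $F'$ of codimension at least three, then $x$ lies in the span of $F'$ and $d$, a subspace of codimension at least two. Let $A'$ be $A$ with these finitely many subspaces $L$ removed. It is path connected: given $x,x'\in A'$, choose $z\in A$ outside the proper subspaces spanned by $L\cup\{x\}$ and by $L\cup\{x'\}$; the segments from $x$ to $z$ and from $z$ to $x'$ lie in $A'$.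

For visible $H$ let $X_H=\{x\in A':\lambda_H(x)=\lambda(x)\}$. These sets are closed in $A'$ and cover it. Each is nonempty. To see this, take $y$ in the relative interior of the facet $H\cap\bar A$ and $x=y-\varepsilon(d-y)$ with $\varepsilon>0$ small. Then $\alpha_H(x)=-\varepsilon\alpha_H(d)>0$ and the other forms are positive near $y$, so $x\in A$; the segment from $x$ to $d$ passes through $y\in H\cap\bar A$, so $\epsilon(x)=y$, which lies on no other wall. Thus the open subset of $A$ where $\lambda_H<\lambda_{H'}$ for all visible $H'\ne H$ is nonempty, and it meets $A'$.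

If $x\in X_H\cap X_{H'}$ with $H\neq H'$, then $\epsilon(x)$ lies in the face $H\cap H'\cap\bar A$, whose codimension is at least two, and not more because $x\in A'$; so $H$ and $H'$ are joined. If the graph were disconnected, the union of the $X_H$ over one component and the union over the remaining walls would be disjoint nonempty closed sets covering the connected space $A'$.
\end{proof}

\begin{proposition}\label{prop:gamma}
Any two minimal galleries from $A$ to $D$ define the same morphism $\gamma(A,D)$ of $\mathcal G$. Moreover
\begin{equation}\label{eq:split}
\gamma(A,D)=\gamma(A,E)\,\gamma(E,D)\qquad\text{if }\operatorname{Sep}(A,E)\cap\operatorname{Sep}(E,D)=\emptyset .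
\end{equation}
\end{proposition}

\begin{proof}
We use induction on $|\operatorname{Sep}(A,D)|$; for $A=D$ there is nothing to prove. Two minimal galleries with the same first wall share their first step and continue by minimal galleries with the same ends and a smaller separating set, so they are equal. Thus each visible wall $H$ determines a morphism $\beta_H$, and by Lemma~\ref{lem:visible} it suffices to show $\beta_H=\beta_{H'}$ when $F=H\cap H'\cap\bar A$ has codimension two.

Let $\alpha,\alpha'$ be forms with kernels $H,H'$, positive on $A$. A hyperplane $K\in Y_F$ contains the span $H\cap H'$ of $F$, so it is the kernel of a form $a\alpha+a'\alpha'$, which we take positive on $A$. Evaluating at a relative interior point of the facet $H\cap\bar A$, where $\alpha=0$ and $\alpha'>0$, gives $a'\ge0$; exchanging $H$ and $H'$ gives $a\ge0$. This has two consequences. The chamber of $Y_F$ containing $A$ is $\{\alpha>0,\ \alpha'>0\}$, so the two galleries $\sigma,\sigma'$ from $A$ to $A^F$ around $F$ begin with $H$ and $H'$. And since $\alpha,\alpha'$ are negative on $D$, every $K\in Y_F$ separates $A$ from $D$, so $\operatorname{Sep}(A^F,D)=\operatorname{Sep}(A,D)\setminus Y_F$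 by \eqref{eq:sep}. Let $\rho$ be a minimal gallery from $A^F$ to $D$. Then $\sigma\rho$ and $\sigma'\rho$ are minimal galleries from $A$ to $D$ with first walls $H$ and $H'$, and they are equal in $\mathcal G$ by the relation for $(F,A)$. Formula \eqref{eq:split} holds because the concatenation of the two minimal galleries is minimal.
\end{proof}

Note that $e_{A,B}=\gamma(A,B)$ for adjacent chambers and $\rho_i=\gamma(A_0,A_i)$. For a reflection arrangement, $\Phi(\gamma(uA_0,vA_0))$ is the positive lift of $u^{-1}v$.

\section{The full twist and the loops to a chamber}\label{sec:relations}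

For chambers $A$ and $D$ put
\[
\Delta_A=\gamma(A,-A),\qquad\Theta_A=\Delta_A\Delta_{-A}\in\mathcal G(A,A),\qquad\Lambda(D)=\gamma(A_0,D)\,\gamma(D,A_0)\in\mathcal G(A_0,A_0).
\]
Thus $\Lambda(D)$ walks straight to $D$ and straight back, and $\Theta_{A_0}=\Lambda(-A_0)$. For a reflection arrangement, $\Phi(\Theta_{A_0})=\Delta^2$ and $\Phi(\Lambda(wA_0))=\tilde w\,\widetilde{w^{-1}}$.

\begin{lemma}\label{lem:central}
For all chambers $A,B$ we have $\Delta_A\,\gamma(-A,-B)=\gamma(A,B)\,\Delta_B$. The element $\Theta_{A_0}$ is central in $\mathcal G(A_0,A_0)$.
\end{lemma}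

\begin{proof}
By \eqref{eq:sep}, $\operatorname{Sep}(B,-A)$ is the complement of $\operatorname{Sep}(A,B)=\operatorname{Sep}(-A,-B)$. So \eqref{eq:split} gives $\Delta_A=\gamma(A,B)\gamma(B,-A)$ and $\Delta_B=\gamma(B,-A)\gamma(-A,-B)$, and both sides of the first claim equal $\gamma(A,B)\gamma(B,-A)\gamma(-A,-B)$. Applying it to $(-A,-B)$ and then to $(A,B)$,
\[
\Theta_A\,\gamma(A,B)=\Delta_A\,\gamma(-A,-B)\,\Delta_{-B}=\gamma(A,B)\,\Theta_B .
\]
This holds for the generators $e_{A,B}$, hence $\Theta_A\beta=\beta\Theta_B$ for every morphism $\beta\colon A\to B$.
\end{proof}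

The relations \eqref{eq:R} concern products of the $x_H$ over a set that is scattered along the fixed gallery, and such a product has no evident geometric meaning. It acquires one if we consider the path from $A_0$ to $D$ with a stop at $A_i$ and slide the stop along the gallery: the path changes only when the stop moves away from $D$.

\begin{lemma}\label{lem:products}
For every chamber $D$,
\[
x[\operatorname{Sep}(D)]=\Lambda(D),\qquad x[\mathcal A\setminus\operatorname{Sep}(D)]=\Theta_{A_0}\,\Lambda(D)^{-1},
\]
and therefore $x[\operatorname{Sep}(D)]\;x[\mathcal A\setminus\operatorname{Sep}(D)]=\Theta_{A_0}=x[\mathcal A]$.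
\end{lemma}

\begin{proof}
Put $\eta_i=\rho_i\,\gamma(A_i,D)$ for $0\le i\le N$. Since $H_i\notin\operatorname{Sep}(A_{i-1})$, the hyperplane $H_i$ separates $A_{i-1}$ from $D$ if and only if $H_i\in\operatorname{Sep}(D)$.

If $H_i\in\operatorname{Sep}(D)$, then $\gamma(A_{i-1},D)=e_{A_{i-1},A_i}\gamma(A_i,D)$ by \eqref{eq:split}, so $\eta_i=\rho_{i-1}e_{A_{i-1},A_i}\gamma(A_i,D)=\eta_{i-1}$.

If $H_i\notin\operatorname{Sep}(D)$, then $\gamma(A_i,D)=e_{A_i,A_{i-1}}\gamma(A_{i-1},D)$, so
\[
\eta_i=\rho_{i-1}\,e_{A_{i-1},A_i}\,e_{A_i,A_{i-1}}\,\gamma(A_{i-1},D)=x_{H_i}\,\eta_{i-1}.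
\]
The factors accumulate on the left, which is the reason for the decreasing order. Comparing $\eta_N$ with $\eta_0$,
\begin{equation}\label{eq:slide}
\Delta_{A_0}\,\gamma(-A_0,D)=x[\mathcal A\setminus\operatorname{Sep}(D)]\;\gamma(A_0,D).
\end{equation}
Multiply \eqref{eq:slide} on the right by $\gamma(D,A_0)$. Since $\gamma(-A_0,D)\gamma(D,A_0)=\Delta_{-A_0}$, we get $\Theta_{A_0}=x[\mathcal A\setminus\operatorname{Sep}(D)]\,\Lambda(D)$, which gives the second formula. Next apply \eqref{eq:slide} to $-D$, whose separating set is the complement of $\operatorname{Sep}(D)$, and use Lemma~\ref{lem:central} and \eqref{eq:split}: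
\[
x[\operatorname{Sep}(D)]\;\gamma(A_0,-D)=\Delta_{A_0}\,\gamma(-A_0,-D)=\gamma(A_0,D)\,\Delta_D=\gamma(A_0,D)\,\gamma(D,A_0)\,\gamma(A_0,-D).
\]
This is the first formula. The product of the two is $\Lambda(D)\Theta_{A_0}\Lambda(D)^{-1}=\Theta_{A_0}$ by centrality, and $D=A_0$ gives $x[\mathcal A]=\Theta_{A_0}$.
\end{proof}

So $g_H\mapsto x_H$ defines a homomorphism $\pi\colon G\to\mathcal G(A_0,A_0)$. To see that it is onto, we use the standard generators of a vertex group. For adjacent chambers $A,B$ the sets $\operatorname{Sep}(A)$ and $\operatorname{Sep}(B)$ differ by one hyperplane; call the step from $A$ to $B$ \emph{ascending} if $\operatorname{Sep}(A)\subset\operatorname{Sep}(B)$ and \emph{descending} otherwise.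

\begin{lemma}\label{lem:schreier}
The group $\mathcal G(A_0,A_0)$ is generated by the loops $\kappa_{A,B}=\gamma(A_0,A)\,e_{A,B}\,\gamma(A_0,B)^{-1}$ for adjacent $A,B$. We have $\kappa_{A,B}=1$ if the step from $A$ to $B$ is ascending and $\kappa_{A,B}=\Lambda(A)\Lambda(B)^{-1}$ if it is descending. Consequently $\pi$ is surjective.
\end{lemma}

\begin{proof}
Write a loop at $A_0$ as a product of generators and their inverses, and insert $\gamma(A_0,D)^{-1}\gamma(A_0,D)$ at each intermediate chamber $D$; as $\gamma(A_0,A_0)=1$, the loop becomes a product of elements $\kappa_{A,B}^{\pm1}$. For an ascending step, $\gamma(A_0,A)e_{A,B}=\gamma(A_0,B)$ by \eqref{eq:split}. For a descending step, $\gamma(A,A_0)=e_{A,B}\gamma(B,A_0)$, so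
\[
\kappa_{A,B}=\gamma(A_0,A)\,\gamma(A,A_0)\,\gamma(B,A_0)^{-1}\gamma(A_0,B)^{-1}=\Lambda(A)\Lambda(B)^{-1}.
\]
Each $\Lambda(D)$ is in the image of $\pi$ by Lemma~\ref{lem:products}.
\end{proof}

\section{Four chambers around a face, and the inverse map}\label{sec:inverse}

For a chamber $D$ write $g[D]=g[\operatorname{Sep}(D)]\in G$, so that $\pi(g[D])=\Lambda(D)$. If $\pi$ has an inverse, Lemma~\ref{lem:schreier} tells us what it is: it sends $\kappa_{A,B}$ to
\[
f(e_{A,B})=\begin{cases}1&\text{if the step from $A$ to $B$ is ascending,}\\ g[A]\,g[B]^{-1}&\text{if it is descending.}\end{cases}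
\]
We take this as a definition and must show that $f$ respects the relations of $\mathcal G$.

Let $F$ be a face of codimension two and $Y=Y_F$. Let $E$ be the chamber around $F$ that lies in the same chamber of the arrangement $Y$ as $A_0$, and put $J=\operatorname{Sep}(E)$, so $J\cap Y=\emptyset$. For $U$ around $F$ put $Y_1=\operatorname{Sep}(E,U)\subseteq Y$ and $Y_2=Y\setminus Y_1$. By \eqref{eq:sep},
\begin{equation}\label{eq:foursets}
\operatorname{Sep}(U)=J\sqcup Y_1,\qquad\operatorname{Sep}(U^F)=J\sqcup Y_2,\qquad\operatorname{Sep}(E^F)=J\sqcup Y_1\sqcup Y_2 .
\end{equation}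
So $E$ is the bottom of the cycle around $F$ and $E^F$ is the top: both galleries from $E$ to $E^F$ ascend throughout. If $U\ne E,E^F$, one gallery from $U$ to $U^F$ descends to $E$ and then ascends, and the other ascends to $E^F$ and then descends (Figure~\ref{fig:face}). Along descending steps the values of $f$ telescope, so the two products are $g[U]g[E]^{-1}$ and $g[E^F]g[U^F]^{-1}$. Their equality is the content of Proposition~\ref{prop:four}. It rests on two lemmas: the order induced by the fixed gallery is compatible with every face, and for compatible sets an identity holds in the free group.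

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1]
\foreach \x/\y in {292.5/1,337.5/2,22.5/3,67.5/4}{
  \draw[gray] (\x:2.1) -- ({\x+180}:2.1);
  \node at (\x:2.4) {$K_{\y}$};}
\node at (270:1.7) {$E$};
\node at (315:1.7) {$U$};
\node at (90:1.7) {$E^F$};
\node at (135:1.7) {$U^F$};
\draw[->,very thick] (312:1.2) arc (312:273:1.2);
\draw[->,dashed] (267:1.2) arc (267:138:1.2);
\draw[->,dashed] (318:1.2) arc (318:447:1.2);
\draw[->,very thick] (93:1.2) arc (93:132:1.2);
\end{tikzpicture}
\caption{The eight chambers around a face $F$ of codimension two contained in four hyperplanes $K_1,\dots,K_4$, seen in a transverse plane. The chamber $E$ is the one nearest to the base chamber. The two galleries from $U$ to the opposite chamber $U^F$ pass through $E$ and through $E^F$. Dashed steps move away from the base chamber, thick steps move toward it. Here $Y_1=\{K_1\}$ separates $E$ from $U$, and $Y_2=\{K_2,K_3,K_4\}$ separates $E$ from $U^F$.}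
\label{fig:face}
\end{figure}

For subsets $X,X'$ of $\mathcal A$ write $X>X'$ if every element of $X$ exceeds every element of $X'$.

\begin{lemma}\label{lem:order}
In the situation of \eqref{eq:foursets}, $Y_1>Y_2$ or $Y_2>Y_1$.
\end{lemma}

\begin{proof}
Let $K_1,\dots,K_m$ be the elements of $Y$ in the order crossed by one gallery from $E$ to $E^F$ around $F$; the other crosses them in the order $K_m,\dots,K_1$. The chamber $U$ lies on one of the two, so $Y_1$ is an initial or a final segment of the list and $Y_2$ is the complementary segment. Replace each $A_i$ by the chamber of the arrangement $Y$ containing it and delete repetitions. The result is a gallery of $m$ steps in $Y$, from the chamber containing $A_0$ and $E$ to its opposite, and it crosses the elements of $Y$ in increasing order for $<$. In a cycle of $2m$ chambers, a walk of $m$ steps to the opposite chamber is one of the two halves of the cycle. Hence $K_1<\dots<K_m$ or $K_m<\dots<K_1$.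
\end{proof}

This is the one place in this section where it matters that the order comes from a minimal gallery, apart from the final evaluation of $f$ on $x_{H_i}$.

\begin{lemma}\label{lem:free}
Let $K,X,X'$ be disjoint subsets of $\mathcal A$ with $X>X'$. For any family $(y_H)$ in any group,
\[
y[K\sqcup X\sqcup X']=y[K\sqcup X]\;y[K]^{-1}\;y[K\sqcup X'] .
\]
\end{lemma}

\begin{proof}
Cut the order at a place above $X'$ and below $X$, and let $K_+$ and $K_-$ be the parts of $K$ above and below the cut. Then
\[
y[K\sqcup X]=y[K_+\sqcup X]\,y[K_-],\qquad y[K]=y[K_+]\,y[K_-],\qquad y[K\sqcup X']=y[K_+]\,y[K_-\sqcup X'],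
\]
so the right side equals $y[K_+\sqcup X]\,y[K_-\sqcup X']$, which is the left side.
\end{proof}

\begin{proposition}\label{prop:four}
For every face $F$ of codimension two and every chamber $U$ around $F$, with $E$ as above, the identity $g[E^F]=g[U]\,g[E]^{-1}\,g[U^F]$ holds in $G$.
\end{proposition}

\begin{proof}
If $Y_1>Y_2$, this is Lemma~\ref{lem:free} with $(K,X,X')=(J,Y_1,Y_2)$, and no relation of $G$ is used. If $Y_2>Y_1$, the factors stand in the wrong order for the lemma. Passing to complements exchanges $Y_1$ and $Y_2$, and the relations \eqref{eq:R} allow this passage: with $Z=g[\mathcal A]$ they read $g[D]=Z\,g[\mathcal A\setminus\operatorname{Sep}(D)]^{-1}$. Put $K=\mathcal A\setminus(J\sqcup Y)$. By \eqref{eq:foursets} the complements of the separating sets of $U$, $E$, $U^F$, $E^F$ are $K\sqcup Y_2$, $K\sqcup Y_1\sqcup Y_2$, $K\sqcup Y_1$, $K$. Hence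
\[
\begin{aligned}
g[U]\,g[E]^{-1}g[U^F]&=Z\,g[K\sqcup Y_2]^{-1}\cdot g[K\sqcup Y_1\sqcup Y_2]\,Z^{-1}\cdot Z\,g[K\sqcup Y_1]^{-1}\\
&=Z\,g[K\sqcup Y_2]^{-1}\cdot g[K\sqcup Y_2]\,g[K]^{-1}g[K\sqcup Y_1]\cdot g[K\sqcup Y_1]^{-1}\\
&=Z\,g[K]^{-1}=g[E^F],
\end{aligned}
\]
where the second line is Lemma~\ref{lem:free} with $(K,X,X')=(K,Y_2,Y_1)$.
\end{proof}

Example~\ref{ex:S4} is the second case with $E=A_0$, $J=\emptyset$, $Y_1=\{t_2\}$, $Y_2=\{t_4,t_6\}$ and $K=\{t_1,t_3,t_5\}$.

\begin{proof}[Proof of Theorem~\ref{thm:arr}]
The homomorphism $\pi$ exists by Lemma~\ref{lem:products} and is surjective by Lemma~\ref{lem:schreier}. We check that $f$ respects the relation for $(F,U)$. If $U=E$, both galleries ascend and both products are $1$. If $U=E^F$, both descend and both products are $g[E^F]g[E]^{-1}$. Otherwise the products are $g[U]g[E]^{-1}$ and $g[E^F]g[U^F]^{-1}$, which agree by Proposition~\ref{prop:four}. So $f$ extends to $\mathcal G$ and restricts to a homomorphism $\varphi\colon\mathcal G(A_0,A_0)\to G$. The fixed gallery ascends, so $f(\rho_{i-1})=1$ and $f(e_{A_{i-1},A_i})=1$, and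
\[
\varphi(x_{H_i})=f(e_{A_i,A_{i-1}})=g[A_i]\,g[A_{i-1}]^{-1}=(g_{H_i}\cdots g_{H_1})(g_{H_{i-1}}\cdots g_{H_1})^{-1}=g_{H_i}.
\]
Thus $\varphi\pi$ fixes the generators of $G$, and $\pi$ is injective.
\end{proof}

This also completes the proof of Theorem~\ref{thm:word}.

\section{The dual generators}\label{sec:dual}

Let $W$ be irreducible of rank $n$ and $c$ a Coxeter element. It remains to find $S$ and $q$ such that $x_t=\mathbf t^2$ for all $t$. The elements $x_{t_i}$ are squares of conjugates of simple generators by prefixes of $q$, and the dual generators behave well under conjugation by $\mathbf c$. So we want a word $q$ whose prefixes are, as nearly as possible, powers of $c$.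

The Coxeter graph of a finite Coxeter group has no cycles, so any simple system splits as $S=S_+\sqcup S_-$ with each part consisting of pairwise commuting reflections. Put $c_\pm=\prod_{s\in S_\pm}s$. The Coxeter element $c_+c_-$ is called \emph{bipartite} with respect to $S$. The second fact we use from \cite{Bessis} is the following.
\begin{itemize}
\item[(F2)] If $c=c_+c_-$ is bipartite with respect to $S$, then $s\mapsto\mathbf s$ $(s\in S)$ extends to an isomorphism $B(W,S)\to B_c(W)$ compatible with the maps to $W$.
\end{itemize}
Our $c$ is conjugate to a bipartite element, $c=w\,c'_+c'_-\,w^{-1}$, and $wS'w^{-1}$ is again a simple system. So we may choose $S$ such that $c=c_+c_-$ is bipartite. The objects $B_c(W)$, $P_c(W)$, $\mathbf t$, $\Theta$ and $G_c$ are defined without reference to $S$, so this choice loses nothing. We identify $B(W,S)$ with $B_c(W)$ and $P(W)$ with $P_c(W)$ by (F2). Let $\mathbf c_\pm$ be the product of the $\mathbf s$ with $s\in S_\pm$. Listing $S_+$ and then $S_-$ is a reduced factorization of $c$, so $\mathbf c=\mathbf c_+\mathbf c_-$.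

Let $q$ be the word $S_+\,S_-\,S_+\cdots$ with $h$ blocks, where each block lists $S_+$ or $S_-$ in a fixed order, and let $q'$ be the word $S_-\,S_+\,S_-\cdots$ with $h$ blocks. The word in Example~\ref{ex:S4} is $q$ for $S_+=\{s_1,s_3\}$, $S_-=\{s_2\}$, $h=4$. That $q$ is a reduced word of $w_\circ$ is \cite[Ch.~V, \S6, Exercise~2]{Bourbaki}; we include a proof.

\begin{lemma}\label{lem:alternating}
Both $q$ and $q'$ are reduced words of $w_\circ$, and $\Theta=\mathbf c^{\,h}=\Delta^2$.
\end{lemma}

\begin{proof}
For $n=1$ we have $h=2$, one of $S_\pm$ is empty, and $q=q'=(s)$. Let $n\ge2$, so that both $S_\pm$ are nonempty. By \cite[\S3.17]{Humphreys} there is a plane $\Pi\subseteq V$, spanned by vectors $\lambda,\mu$, on which $c_+$ and $c_-$ act as the reflections in the lines $\mathbb R\lambda$ and $\mathbb R\mu$, on which $c$ acts with order $h$, and such that the open sector $\Sigma=\{a\lambda+b\mu:a,b>0\}$ lies in $A_0$. Let $\Gamma$ be the dihedral group of order $2h$ generated by the restrictions of $c_\pm$ to $\Pi$.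

We claim that $\Sigma$ is a chamber of $\Gamma$. The element $c_\pm$ is a product of reflections in mutually orthogonal hyperplanes, so it fixes exactly $\bigcap_{s\in S_\pm}H_s$. Hence $\mathbb R\lambda$ and $\mathbb R\mu$ lie in reflecting hyperplanes of $W$. Every reflection of $\Gamma$ is conjugate to the restriction of $c_+$ or $c_-$, so every reflecting line of $\Gamma$ is the image of one of these two lines under an element of $W$, lies in a reflecting hyperplane, and misses $\Sigma\subseteq A_0$. So $\Sigma$ is bounded by two reflecting lines and meets none, which proves the claim. The restrictions of $c_\pm$ are the corresponding simple reflections of $\Gamma$, and both alternating products of $h$ of them equal the longest element of $\Gamma$, which sends $\Sigma$ to $-\Sigma$.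

Therefore the products of $q$ and $q'$ in $W$ send a point of $A_0$ into $-A_0$, and both equal $w_\circ$. Each word thus has length at least $N$. Together they contain $h$ blocks $S_+$ and $h$ blocks $S_-$, so their lengths add up to $nh$, and $nh=2N$ by \cite[\S3.18]{Humphreys}. So both have length $N$ and are reduced. Finally, $\mathbf c^{\,h}$ is the product of $2h$ alternating blocks; the first $h$ form $q$ and the last $h$ form $q$ or $q'$, so $\mathbf c^{\,h}=\Delta\cdot\Delta$.
\end{proof}

Irreducibility enters here. For $W$ of type $A_1\times A_2$, a product $c$ of the three simple reflections has order $6$, and the homomorphism $B(W,S)\to\mathbb Z$ sending each $s$ to $1$ takes $\tilde c^{\,6}$ to $18$ and $\Delta^2$ to $8$.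

\begin{lemma}\label{lem:generators}
For the word $q$, we have $\tilde p_{i-1}\,q_i\,\tilde p_{i-1}^{-1}=\mathbf t_i$ for all $i$. Hence $x_t=\mathbf t^2$ for all $t\in T$.
\end{lemma}

\begin{proof}
For a reflection $t$, the condition $t\le_Tc$ means that some reduced factorization of $c$ begins with $t$.

(a) \emph{If $t\le_Tc$ and $t'=ctc^{-1}$, then $t'\le_Tc$ and $\mathbf c\,\mathbf t\,\mathbf c^{-1}=\mathbf t'$.} Conjugating by $c$ a reduced factorization that begins with $t$ gives a reduced factorization $c=t'r_2\cdots r_n$. Then $r_2\cdots r_n\,t=t'c\,t=t't'c=c$ is another one. With $\mathbf r=\mathbf r_2\cdots\mathbf r_n$, (F1) gives $\mathbf c=\mathbf t'\mathbf r=\mathbf r\,\mathbf t$, so $\mathbf c\,\mathbf t=\mathbf t'\mathbf r\,\mathbf t=\mathbf t'\mathbf c$.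

(b) \emph{If $s\in S_+$, then $s\le_Tc$}, since $S_+$ may be listed with $s$ first.

(c) \emph{If $s\in S_-$ and $u=c_+sc_+^{-1}$, then $u\le_Tc$ and $\mathbf u=\mathbf c_+\,\mathbf s\,\mathbf c_+^{-1}$.} Let $r$ be the product of $S_-\setminus\{s\}$ and $\mathbf r$ the product of the corresponding generators. Then $c=c_+\,s\,r=u\,c_+\,r$, and both expressions are factorizations into $n$ reflections. By (F1), $\mathbf c_+\mathbf s\,\mathbf r=\mathbf u\,\mathbf c_+\mathbf r$.

Now let $q_i=s$. If it lies in block $2j+1$, then $\tilde p_{i-1}=\mathbf c^{\,j}\beta$, where $\beta$ is a product of generators in $S_+$ and commutes with $\mathbf s$, so $\tilde p_{i-1}q_i\tilde p_{i-1}^{-1}=\mathbf c^{\,j}\mathbf s\,\mathbf c^{-j}$. If it lies in block $2j+2$, then $\tilde p_{i-1}=\mathbf c^{\,j}\mathbf c_+\beta$ with $\beta$ a product of generators in $S_-$, so $\tilde p_{i-1}q_i\tilde p_{i-1}^{-1}=\mathbf c^{\,j}(\mathbf c_+\mathbf s\,\mathbf c_+^{-1})\mathbf c^{-j}$. By (b) or (c), followed by $j$ applications of (a), this element is a dual generator. Its image in $W$ is $t_i$, so it is $\mathbf t_i$.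
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:dual}]
For $w\in W$ let $\omega_w$ be the word in $T$ that lists $\operatorname{Inv}(w)$ in decreasing order and then $T\setminus\operatorname{Inv}(w)$ in decreasing order. By Lemmas~\ref{lem:products}, \ref{lem:alternating} and~\ref{lem:generators}, the product of the squares $\mathbf t^2$ along $\omega_w$ is $\Phi(\Theta_{A_0})=\Delta^2=\Theta$. In particular $\Theta\in B^+(W,c)$.

These words are reduced. Each side of each relation of $G_q$ contains every generator once, so by Theorem~\ref{thm:word} there is a homomorphism from $P_c(W)$ to the free abelian group with basis $(\varepsilon_t)_{t\in T}$ sending $\mathbf t^2$ to $\varepsilon_t$. It sends $\Theta$ to $\sum_t\varepsilon_t$. Hence every word in the $\mathbf t^2$ with product $\Theta$ contains each letter exactly once and has length $N$. So $\operatorname{Red}_c(\Theta)$ consists of all such words, and $\omega_w\in\operatorname{Red}_c(\Theta)$ for every $w$.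

The relations of $G_q$ identify $\omega_w$ with $\omega_1$, so they are among the relations of $G_c$, and there is a surjection $G_q\to G_c$ fixing the generators. The composite $G_q\to G_c\to P_c(W)$ sends $g_t$ to $\mathbf t^2=x_t$ and is an isomorphism by Theorem~\ref{thm:word}. Therefore $G_q\to G_c$ is injective, hence an isomorphism, and so is $G_c\to P_c(W)$. The isomorphism $G_q\to P_c(W)$ is the presentation by the $|W|$ words $\omega_w$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Bessis}
D.~Bessis, \emph{The dual braid monoid}, Ann. Sci. ENS \textbf{36} (2003).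

\bibitem{Bourbaki}
Bourbaki, \emph{Lie}, Ch.~V.

\bibitem{Humphreys}
Humphreys, \emph{Reflection Groups and Coxeter Groups}.

\bibitem{Project}
\emph{Project Description: New Bijective Techniques in Algebraic Combinatorics},
\texttt{https://www.utdallas.edu/\textasciitilde{}nxw170830/docs/Grants/NSF\_2017.pdf}.

\bibitem{Salvetti}
Salvetti, Invent. Math. \textbf{88} (1987).

\end{thebibliography}
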